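
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Single versus multiple tiebreaking\\ when students outnumber seats}


\begin{abstract}
There are $n$ students with independent, uniformly random preferences over $m$ schools. Each school has one seat and is indifferent between the students. Ties are broken either by one lottery used at every school (STB) or by an independent lottery at each school (MTB), and student-proposing Deferred Acceptance is run. We prove that for every $n\ge m+1$ and every $k\le m$, the expected number of students assigned to one of their top $k$ choices is at least as large under STB as under MTB, with strict inequality for $k<m$. The case $n=m+1$ was posed as a conjecture. The proof exchanges the roles of a matched and an unmatched student at $k$ schools and counts preimages by means of the school-optimal stable matching. The range of $n$ is sharp: for $n=m$ large, the inequality fails at $k=\lfloor m/2\rfloor$.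
\end{abstract}

\section{The question and the results}

\subsection*{The model}

There are $n$ students and $m$ schools, and every school has exactly one seat. Each student ranks all $m$ schools; the $n$ rankings are independent uniformly random permutations. Schools are indifferent between students, so a lottery is needed to give each school a strict priority order. Two lotteries are compared.
\begin{itemize}
\item \emph{Single tiebreaking} (STB): one uniformly random order of the students is drawn and used by all schools.
\item \emph{Multiple tiebreaking} (MTB): each school draws its own uniformly random order of the students, independently of the other schools.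
\end{itemize}
The lotteries are independent of the preferences. The assignment is the outcome of the student-proposing Deferred Acceptance algorithm (DA; recalled in Section~\ref{sec:stable}). The \emph{rank} of an assigned student is the position of her school in her own list, so rank $1$ is her first choice. For $1\le k\le m$ let $A_k$ be the number of students assigned to one of their top $k$ choices; unassigned students are counted in no $A_k$. Expectations are over both preferences and lotteries. We say that \emph{STB stochastically dominates MTB} if
\[
\mathbb E[A_k^{\rm STB}]\ \ge\ \mathbb E[A_k^{\rm MTB}]\qquad\text{for every }k=1,\dots,m .
\]
In \cite{source} it is conjectured that STB stochastically dominates MTB when $n=m+1$.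

\subsection*{What to expect}

Under STB a good lottery number is good everywhere, and a bad one is bad everywhere. Under MTB a student has a fresh draw at every school. If there is a seat for everybody, fresh draws protect her from very bad ranks: going down her list, she will soon meet a school that ranks her above the few others who apply there. The price is that students displace one another from their top choices. If there are more students than seats, some student stays unassigned and applies everywhere, and one may guess that the protection disappears while the price remains.

For $n=m+1$ the benchmark set by STB is simple: each student misses her top $k$ choices with probability exactly $1/(k+1)$ (Lemma~\ref{lem:stb}). So the conjecture says that under MTB each student misses her top $k$ choices with probability at least $1/(k+1)$. This is what we prove, together with a version for all $n>m$.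

\begin{theorem}\label{thm:main}
Let $m\ge1$, $n\ge m+1$ and $1\le k\le m$. Then
\[
\mathbb E[A_k^{\rm MTB}]\ \le\ \frac{nk}{n-m+k}\ \le\ \frac{(m+1)k}{k+1}\ =\ \mathbb E[A_k^{\rm STB}] .
\]
For $k<m$ the first inequality is strict; for $k=m$ all terms equal $m$.
\end{theorem}

For $n=m+1$ the two middle terms coincide. Hence the conjecture is true for every $m\ge1$, and the domination is strict at every $k<m$.

\begin{theorem}\label{thm:sharp}
If $n=m$ and $m$ is sufficiently large, then $\mathbb E[A_k^{\rm STB}]<\mathbb E[A_k^{\rm MTB}]$ for $k=\lfloor m/2\rfloor$. In particular, STB does not stochastically dominate MTB.
\end{theorem}

\subsection*{The idea of the proof}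

Cut the list of one student $s$ after her top $k$ schools and let $W$ be the set of these schools. She misses her top $k$ exactly when she is unmatched in the cut market (Lemma~\ref{lem:trunc}). Suppose she is matched. Then exactly $n-m$ other students are unmatched; take one of them, $t$. Exchange the roles of $s$ and $t$ \emph{at the schools of $W$ only}. In the new market $s$ is unmatched, and $t$ takes her seat in some stable matching. So each market in which $s$ is matched produces $n-m$ markets in which she is unmatched. How often can the same market be produced? If we know $t$, we can undo the exchange, so the question is how many students $t$ are possible. It turns out that in the new market $t$ is one of the students whom the school-optimal stable matching places in $W$, so there are at most $k$ of them. All markets are equally likely; hence the odds that $s$ is matched are at most $k:(n-m)$.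

Section~\ref{sec:stable} recalls the facts about stable matchings that are used, Section~\ref{sec:stb} treats STB, Section~\ref{sec:small} shows the exchange on three students and two schools, and Section~\ref{sec:main} proves Theorem~\ref{thm:main}. Section~\ref{sec:sharp}, which is independent of Sections~\ref{sec:small} and~\ref{sec:main}, proves Theorem~\ref{thm:sharp}.

\section{Stable matchings and truncation}\label{sec:stable}

A \emph{market} consists of finitely many students and schools. Each student has a strict list of some of the schools (her acceptable schools), and each school $v$ has a strict priority order $>_v$ over all students. A matching assigns to each student at most one acceptable school and to each school at most one student. We write $\mu(x)$ and $\mu(v)$ for the partners of $x$ and $v$. Being unmatched is the worst outcome for a student, and being empty is the worst outcome for a school. A pair $(x,v)$ \emph{blocks} $\mu$ if $v$ is acceptable to $x$, $x$ prefers $v$ to $\mu(x)$, and $v$ is empty or $x>_v\mu(v)$. A matching is \emph{stable} if no pair blocks it.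

In DA, a student who is not currently held by a school and has not exhausted her list proposes to the best school on her list to which she has not yet proposed. If that school holds nobody, it holds her; otherwise it keeps the better of the new student and the student it holds, and rejects the other. This is repeated until no student can propose; then each school gets the student it holds, which is the best of all students who ever proposed to it. We use three standard facts \cite{GS,MW,RS} (see in particular Theorems 2.12 and 2.22 of \cite[Ch.~2]{RS}). They hold for unequal sides and incomplete lists.
\begin{itemize}
\item[(F1)] DA yields a stable matching. The outcome and the set of proposals made do not depend on the order in which unheld students propose.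
\item[(F2)] All stable matchings of a market have the same set of unmatched students.
\item[(F3)] There is a school-optimal stable matching $\nu$: each school weakly prefers its partner in $\nu$ to its partner in any stable matching.
\end{itemize}

The next lemma turns a question about ranks into a question about who is unmatched, so that (F2) becomes available.

\begin{lemma}[Truncation]\label{lem:trunc}
A student $s$ is assigned by DA to one of her top $k$ choices if and only if she is matched by DA in the market in which her list is cut after her top $k$ choices and nothing else is changed.
\end{lemma}

\begin{proof}
By (F1) we may run DA in the full market so that $s$ makes her $(k+1)$-st proposal only when no other proposal can be made. Up to that moment, the run is also a run of DA in the truncated market.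

If she never makes a $(k+1)$-st proposal, the two outcomes are the same, and in it $s$ is either matched to one of her top $k$ choices or unmatched. If she does, then just before it $s$ is unheld and no other student can propose, so DA in the truncated market has ended with $s$ unmatched; in the full market all her top $k$ schools have rejected her, so she gets none of them.
\end{proof}

\section{Single tiebreaking}\label{sec:stb}

\begin{lemma}\label{lem:stb}
For $n\ge m$ and $1\le k\le m$, $\displaystyle \mathbb E[A_k^{\rm STB}]=\frac{(m+1)k}{k+1}$. For $n=m+1$, each student therefore misses her top $k$ choices under STB with probability $1/(k+1)$.
\end{lemma}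

\begin{proof}
With a common priority order, the first student in the order gets her first choice in every stable matching; given this, the second gets her best remaining school, and so on. Hence DA is serial dictatorship: the students choose, in priority order, their best remaining school. The first $m$ students take all the schools and the others get nothing. So $A_k$ is determined by the lists of the first $m$ students in the order, which are independent and uniform, and its distribution is the same for all $n\ge m$. We may compute with $n=m+1$.

Fix a student $s$, and let the other $m$ students choose in priority order as if $s$ were absent. They take all schools, in some order $v_1,\dots,v_m$. This order depends only on the lists of the other students and on their relative order in the lottery. By symmetry among schools it is uniformly random, and it is independent of the list of $s$ and of her position $i$ in the lottery, which is uniform on $\{1,\dots,m+1\}$. When $s$ chooses, the schools already taken are $v_1,\dots,v_{i-1}$. Put a marker directly after the first $i-1$ schools of the sequence $v_1,\dots,v_m$. The marker and the $m$ schools form a uniformly random order of $m+1$ objects, independent of the list of $s$. She misses her top $k$ schools if and only if these $k$ schools all precede the marker,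 that is, the marker comes last among $k+1$ given objects. This has probability $1/(k+1)$. Summing over the $m+1$ students gives $\mathbb E[A_k^{\rm STB}]=(m+1)\bigl(1-\tfrac1{k+1}\bigr)$.
\end{proof}

\section{Three students and two schools}\label{sec:small}

The smallest case with content is $m=2$, $n=3$, $k=1$. (For $k=m$ and $n>m$ both sides equal $m$.) Let the students be $s,t,r$ and the schools $a,b$, and let $a$ be the first choice of $s$. By Lemma~\ref{lem:trunc} we cut the list of $s$ to $a$ alone and ask for the probability that she is matched; under STB she gets her first choice with probability $1/2$.

\medskip
\noindent\emph{Direct computation.} Under MTB, consider the first choices of $t$ and $r$.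
\begin{itemize}
\item Both are $a$ (probability $\frac14$): all three propose to $a$, and $s$ is matched if and only if she is best of three at $a$. Probability $\frac13$.
\item Both are $b$ (probability $\frac14$): the student rejected by $b$ proposes to $a$ and meets $s$ there. Since the orders at $a$ and $b$ are independent, $s$ wins with probability $\frac12$.
\item One is $a$ and the other $b$ (probability $\frac12$), say $t$ starts at $a$ and $r$ at $b$: student $s$ beats $t$ at $a$ with probability $\frac12$. Then $t$ proposes to $b$. If $b$ prefers $r$, which has probability $\frac12$, then $s$ keeps $a$. Otherwise $r$ proposes to $a$; given that $s$ beats $t$, she also beats $r$ with probability $\frac23$. In total, $\frac12\bigl(\frac12+\frac12\cdot\frac23\bigr)=\frac5{12}$.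
\end{itemize}
So $s$ is matched with probability $\frac14\cdot\frac13+\frac14\cdot\frac12+\frac12\cdot\frac5{12}=\frac5{12}$, and $\mathbb E[A_1^{\rm MTB}]=\frac54<\frac32=\mathbb E[A_1^{\rm STB}]$. The rejection chain in the last case shows why one wants an argument that does not follow the run of DA.

\medskip
\noindent\emph{The exchange.} We look for a reason why $s$ is matched with probability at most $\frac12$: an injection from the markets in which she is matched into those in which she is not. Consider the market
\[
\omega:\qquad
\begin{array}{lll}
s:\ a & \quad r:\ a,\,b & \quad t:\ b,\,a\\
a:\ s>r>t & \quad b:\ r>t>s &
\end{array}
\]
In DA, $r$ loses to $s$ at $a$ and goes to $b$; there $t$ loses to $r$, goes to $a$ and loses again. Thus $s$ gets $a$, $r$ gets $b$, and $t$ is unmatched. Exchange $s$ and $t$ in the priority order of $a$: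
\[
\omega':\qquad
\begin{array}{lll}
s:\ a & \quad r:\ a,\,b & \quad t:\ b,\,a\\
a:\ t>r>s & \quad b:\ r>t>s &
\end{array}
\]
Putting $t$ in the place of $s$ gives the matching $\{t\text{--}a,\ r\text{--}b\}$, which is stable in $\omega'$: student $t$ prefers $b$, but $b$ prefers $r$, exactly as it did in $\omega$; student $r$ prefers $a$, but $a$ now ranks $t$ where it used to rank $s$; and $a$ ranks $s$ where it used to rank $t$, below $r$ and hence below $t$. So, by (F2), $s$ is unmatched in $\omega'$.

For an injection we must recover $t$ from $\omega'$; then we can undo the exchange. The obvious try, ``$t$ is the student whom DA assigns to $a$,'' fails: DA in $\omega'$ gives $r$ her first choice $a$ and $t$ her first choice $b$. The market $\omega'$ has two stable matchings, and each of $r$ and $t$ holds $a$ in one of them. But $\{t\text{--}a,\ r\text{--}b\}$ gives both schools their top student, so it is the school-optimal one. This is the general rule: the student to be recovered holds $a$ in the \emph{school-optimal} stable matching. The reason is that if the other school $b$ got $t$ there, it would prefer $t$ to $r$; but then in $\omega$, where $b$ had the same priorities, $b$ would not have held $r$ while $t$ was unmatched.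

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

Throughout this section $n\ge m+1$.

\subsection*{The probability space}

Fix a student $s$ and $k\in\{1,\dots,m\}$. Under MTB let $f$ be the probability that $s$ is not assigned to one of her top $k$ choices. By symmetry among students,
\begin{equation}\label{eq:f}
\mathbb E[A_k^{\rm MTB}]=n(1-f).
\end{equation}
Condition on the set $W$ of the top $k$ schools of $s$, and let $O$ be the set of the other $m-k$ schools. By symmetry among schools, the conditional probability does not depend on $W$, which we fix from now on. So, by Lemma~\ref{lem:trunc}, $f$ is the probability that $s$ is unmatched in the following random market: $s$ lists exactly the schools of $W$, in a uniformly random order $\pi_s$; the other $n-1$ students have uniformly random full lists; each school has a uniformly random priority order over all $n$ students; all these are independent. Let $\Omega$ be the finite set of possible markets; the probability measure is uniform on $\Omega$. For $\omega\in\Omega$ let $u(\omega)$ be the set of unmatched students, which by (F2) is the same for all stable matchings.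

\begin{lemma}\label{lem:filled}
In every stable matching of every $\omega\in\Omega$ all schools are filled. Hence $|u(\omega)|=n-m$.
\end{lemma}

\begin{proof}
Suppose a school $v$ is empty. A student $x\ne s$ lists all schools, so if she were unmatched, $(x,v)$ would block. Hence all $n-1\ge m$ students other than $s$ are matched, but to at most $m-1$ schools, a contradiction.
\end{proof}

\subsection*{The swap}

For $k\ge2$ it is not enough to exchange priorities. Suppose $s$ holds $w\in W$ and we want to seat $t$ at $w$. We must make sure that $t$ does not block with a school $v\in W$ which she prefers to $w$. At $v$ she now has the priority of $s$, and we know that this is too low to get $v$ only for those $v$ which $s$ preferred to $w$. So $t$ should also take over the order in which $s$ lists $W$. At the schools of $O$ no change is needed, since there $t$'s own priority was already too low; and no change should be made, since unchanged priorities in $O$ are what will allow us to recover $t$.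

For $t\ne s$ let $\pi_t$ be the relative order of the schools of $W$ in $t$'s list. Define $\omega'=\Phi_t(\omega)$ as follows.
\begin{itemize}
\item At every school of $W$, exchange the positions of $s$ and $t$ in the priority order.
\item The new list of $s$ is $W$ in the order $\pi_t$. In $t$'s list, all schools of $O$ keep their positions, and the schools of $W$ are re-entered, in the order $\pi_s$, into the positions that schools of $W$ occupied before.
\item Everything else is unchanged; in particular, so are all priorities at schools of $O$.
\end{itemize}
Applying $\Phi_t$ twice restores $\omega$, so $\Phi_t:\Omega\to\Omega$ is a bijection.

\begin{lemma}[Swap lemma]\label{lem:swap}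
Let $t\in u(\omega)$, $s\notin u(\omega)$ and $\omega'=\Phi_t(\omega)$. Then $s\in u(\omega')$, and $t$ is matched to a school of $W$ in the school-optimal stable matching $\nu$ of $\omega'$.
\end{lemma}

\begin{proof}
Let $\mu$ be a stable matching of $\omega$ and let $w=\mu(s)\in W$. Let $\mu'$ be the matching that agrees with $\mu$ except that $s$ is unmatched and $t$ gets $w$. Write $>_v$ and $>'_v$ for the priorities in $\omega$ and $\omega'$. For a school $v\ne w$ the student $\mu'(v)=\mu(v)$ exists by Lemma~\ref{lem:filled} and is neither $s$ nor $t$.

\smallskip
\noindent\emph{Step 1: $\mu'$ is stable in $\omega'$.} Since $t$ has a full list and is unmatched in $\mu$, and all schools are filled,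
\begin{equation}\label{eq:tlow}
\mu(v)>_v t\qquad\text{for every school } v .
\end{equation}
We check all pairs that could block $\mu'$ in $\omega'$.

Pairs $(s,v)$, $v\in W$. If $v\ne w$, then \eqref{eq:tlow} gives $\mu'(v)>'_v s$, because in $\omega'$ student $s$ has $t$'s old position at $v$ and $\mu(v)$ has not moved. If $v=w$, then \eqref{eq:tlow} says $s>_w t$; after the exchange $\mu'(w)=t>'_w s$.

Pairs $(t,v)$ where $t$ prefers $v$ to $w$ in $\omega'$. If $v\in O$, then \eqref{eq:tlow} holds and the priorities at $v$ are unchanged, so $\mu'(v)>'_v t$. If $v\in W$, then $v$ precedes $w$ in $\pi_s$. So in $\omega$ student $s$ prefers $v$ to $\mu(s)$, and stability of $\mu$ gives $\mu(v)>_v s$. In $\omega'$ student $t$ has $s$'s old position at $v$, so $\mu'(v)>'_v t$.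

Pairs $(x,v)$ where $x\notin\{s,t\}$ prefers $v$ to $\mu'(x)=\mu(x)$. The list of $x$ is unchanged, so stability of $\mu$ gives $\mu(v)>_v x$. If $v\ne w$, neither of these two students is $s$ or $t$, and their relative order at $v$ is unchanged. If $v=w$, then $s>_w x$, and since $t$ has taken the position of $s$, $\mu'(w)=t>'_w x$.

\smallskip
\noindent\emph{Step 2: the conclusion.} By Step 1 and (F2), $s\in u(\omega')$ and $t\notin u(\omega')$, so $t$ is matched in $\nu$. Suppose that $\nu(t)=o\in O$. Since $\mu'(t)=w\ne o$, the school $o$ has different partners in $\nu$ and $\mu'$, so (F3) gives $t=\nu(o)>'_o\mu'(o)=\mu(o)$. Priorities at $o$ are unchanged, so $t>_o\mu(o)$, contradicting \eqref{eq:tlow}. Hence $\nu(t)\in W$.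
\end{proof}

\subsection*{Counting}

Write $\nu_{\omega'}$ for the school-optimal stable matching of $\omega'$. If $s\notin u(\omega)$, then by Lemma~\ref{lem:filled} exactly $n-m$ students $t\ne s$ lie in $u(\omega)$. Since each $\Phi_t$ is a bijection, Lemma~\ref{lem:swap} gives
\begin{equation}\label{eq:count}
\begin{aligned}
(n-m)\,\bigl|\{\omega: s\notin u(\omega)\}\bigr|
&=\sum_{t\ne s}\bigl|\Phi_t\{\omega: t\in u(\omega),\ s\notin u(\omega)\}\bigr|\\
&\le\sum_{\omega':\,s\in u(\omega')}\#\{t:\nu_{\omega'}(t)\in W\}
\ \le\ k\,\bigl|\{\omega': s\in u(\omega')\}\bigr| ,
\end{aligned}
\end{equation}
where the last step holds because a matching places at most $|W|=k$ students in $W$. Dividing by $|\Omega|$ we get $(n-m)(1-f)\le kf$, that is, $1-f\le\frac{k}{n-m+k}$. By \eqref{eq:f},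
\begin{equation}\label{eq:bound}
\mathbb E[A_k^{\rm MTB}]\le\frac{nk}{n-m+k} .
\end{equation}
This is the first inequality of Theorem~\ref{thm:main}, and the equality on the right there is Lemma~\ref{lem:stb}. For the inequality in the middle put $n=m+d$ with $d\ge1$; then
\[
(m+d)(k+1)-(m+1)(k+d)=(m-k)(1-d)\le0 ,
\]
so $\frac{n}{n-m+k}\le\frac{m+1}{k+1}$. For $k=m$ the two fractions in the theorem equal $m$. In this case $\Omega$ consists of the markets with full lists, so by Lemma~\ref{lem:filled} all $m$ schools are filled and $\mathbb E[A_m^{\rm MTB}]=m$.

\subsection*{Strictness for $k<m$}

It suffices to find one market $\omega'$ and one student $t$ which are counted in the sum on the second line of \eqref{eq:count} but not in the sum on the first. Since $k<m$, we have $m\ge2$ and $O\ne\emptyset$. Pick $t\ne s$, $w\in W$ and $o\in O$. Let $\omega'\in\Omega$ be a market in which $s$ is last in every priority order, $t$ is first in the priority orders of $w$ and of $o$, and $w$ is $t$'s first choice.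
\begin{itemize}
\item We have $s\in u(\omega')$. If $s$ held a school $v$ in a stable matching, the other $n-1\ge m$ students would share $m-1$ schools. Some $x\ne s$ would be unmatched, and $(x,v)$ would block.
\item We have $\nu_{\omega'}(t)=w\in W$, since $t$ and $w$ rank each other first.
\item Let $\omega=\Phi_t(\omega')$, the only market with $\Phi_t(\omega)=\omega'$. The priorities at $o$ are the same in both, so $o$ ranks $t$ first in $\omega$. Hence $t\notin u(\omega)$, since otherwise $(t,o)$ would block.
\end{itemize}
So $\omega'$ is not in $\Phi_t\{\omega:t\in u(\omega),\,s\notin u(\omega)\}$, the first inequality in \eqref{eq:count} is strict, and so is \eqref{eq:bound}. This completes the proof of Theorem~\ref{thm:main}. \qed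

\begin{remark}
Independent priorities at different schools are essential to the argument: $\Phi_t$ alters the orders at $W$ and not those at $O$, which is impossible with a common order. Uniformity of lists and priorities makes the bijections $\Phi_t$ measure-preserving. Full lists give \eqref{eq:tlow}. The hypothesis $n\ge m+1$ fills all schools and provides the $n-m$ unmatched students $t$; for $n=m$ the inequality $(n-m)(1-f)\le kf$ would say nothing.
\end{remark}

\section{Equal numbers: proof of Theorem~\ref{thm:sharp}}\label{sec:sharp}

Let $n=m\ge3$ and $k=\lfloor m/2\rfloor$. All lists are full again. Every student is assigned: an unassigned student and an empty school would block. By Lemma~\ref{lem:stb}, the expected number of students with rank greater than $k$ under STB is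
\begin{equation}\label{eq:stbtail}
m-\frac{(m+1)k}{k+1}=\frac{m-k}{k+1}\ \ge\ \frac{m/2}{m/2+1}=\frac{m}{m+2} .
\end{equation}
We show that under MTB this expected number tends to $0$. The plan is simple: with high probability each school receives only $O(\log m)$ proposals, so each proposal of a student should succeed with probability of order at least $1/\log m$, and she will hardly ever fail $\lfloor m/2\rfloor$ times.

From now on DA is run with the following rule: the next proposer is the unheld student of smallest index who can still propose. By (F1) this affects neither the outcome nor the set of proposals.

\subsection*{Few proposals per school}

\begin{lemma}\label{lem:few}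
Let $C_v$ be the number of proposals that school $v$ receives in DA under MTB, and let $L=42\ln m$. Then $P(\max_v C_v\ge L)\le 2m^{-5}$.
\end{lemma}

\begin{proof}
Generate the lists during the run. The unheld student of smallest index makes independent uniform picks from the $m$ schools until she picks a school to which she has not yet proposed, and proposes there. The order in which new schools appear among a student's picks is a uniformly random list, so this is DA under MTB. Which student picks next depends only on earlier picks and on the priorities, so the picks, in the order in which they are made, are independent and uniform; extend them by further independent uniform picks to an infinite sequence. Let $T$ be the first time at which every school has been picked.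

The first pick of a school is always a genuine proposal. As long as some school has not been picked, it is empty; so some student is unheld, and every unheld student has not yet proposed to that school and can continue. Once every school has been picked, the $m$ schools hold $m$ distinct students, and DA stops. Hence exactly $T$ picks are made, and $C_v$ is at most the number of picks of $v$ among the first $T$.

Let $N=\lceil 6m\ln m\rceil$. Then $P(T>N)\le m(1-1/m)^N\le m e^{-6\ln m}=m^{-5}$. The number $X$ of picks of a given school among the first $N$ is binomial with parameters $N$ and $1/m$, and $\mathbb E X\le 6\ln m+\frac1m\le 7\ln m=L/6$. Since $\mathbb E[4^X]=(1+3/m)^N\le e^{3\,\mathbb EX}\le e^{L/2}$, Markov's inequality gives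
\[
P(X\ge L)\le 4^{-L}e^{L/2}=\Bigl(\frac{\sqrt e}{4}\Bigr)^{L}\le 2^{-L}=m^{-42\ln2}\le m^{-6}.
\]
If $\max_vC_v\ge L$, then $T>N$ or some school is picked at least $L$ times among the first $N$ picks. A union bound yields $P(\max_vC_v\ge L)\le m^{-5}+m\cdot m^{-6}=2m^{-5}$.
\end{proof}

\subsection*{The chance of a single proposal}

Fix a student $s$. For $1\le j\le k+1$ let $U_j$ be the event that she is not assigned to one of her top $j-1$ choices. Thus $P(U_1)=1$ and $U_{j+1}\subseteq U_j$ for $j\le k$. Now fix $j\in\{1,\dots,k\}$ and let $w_j$ be her $j$-th choice. On $U_j$ she has been rejected by her top $j-1$ choices and does propose to $w_j$.

It is tempting to say: if $s$ has $c$ competitors at $w_j$, then she beats them all with probability $1/(1+c)$. But the set of competitors depends on where $w_j$ ranks $s$, because keeping or rejecting her sets off different rejection chains, which may return to $w_j$. To separate the two, let $\omega^*$ be the market $\omega$ with $s$ moved to the top of $w_j$'s priority order. Let $D$ be the set of students other than $s$ who propose to $w_j$ in DA on $\omega^*$, and put $c=|D|$.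

The event $U_j$ holds for $\omega$ if and only if it holds for $\omega^*$. For $j=1$ this is trivial. For $j\ge2$, by Lemma~\ref{lem:trunc}, $U_j$ is decided in a market in which the list of $s$ is cut after $j-1$ schools, so that $w_j$ never compares her with anyone.

\begin{lemma}\label{lem:A}
On $U_j$, student $s$ is assigned to $w_j$ in $\omega$ if and only if she beats all of $D$ in the priority order of $w_j$ in $\omega$.
\end{lemma}

\begin{proof}
On $U_j$ she proposes to $w_j$ in both markets, and in $\omega^*$ she ends there. The markets differ only in comparisons of $s$ with others at $w_j$, all of which $s$ wins in $\omega^*$. So the DA runs on $\omega$ and $\omega^*$ coincide until $s$ is rejected by $w_j$ in $\omega$, if this ever happens.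

Suppose that $s$ beats all of $D$ in $\omega$. As long as the runs coincide, every student she meets at $w_j$ has proposed to $w_j$ in the run on $\omega^*$ and so belongs to $D$. Hence she is never rejected there, the runs coincide to the end, and she is assigned to $w_j$.

Suppose that some $d\in D$ beats $s$ in $\omega$. If $s$ were never rejected by $w_j$ in $\omega$, the runs would coincide. Then $d$ would propose to $w_j$ in $\omega$, while $w_j$ would end with $s$ although it prefers $d$, a contradiction. So $w_j$ rejects $s$, and she is not assigned to it.
\end{proof}

\begin{lemma}\label{lem:B}
$\displaystyle P(U_j)-P(U_{j+1})=\mathbb E\Bigl[\frac{\mathbf 1_{U_j}}{1+c}\Bigr]$.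
\end{lemma}

\begin{proof}
The idea is that $D$ and the order of $D$ at $w_j$ carry no information on where $w_j$ ranks $s$ relative to $D$.

Let $F$ denote all preference lists together with the priority orders of all schools other than $w_j$. The lists determine $w_j$, and priorities are independent of the lists and of each other; so, given $F$, the priority order $\rho$ of $w_j$ in $\omega$ is uniform over all orders of the $m$ students. Let $\sigma$ be the restriction of $\rho$ to the students other than $s$. The market $\omega^*$, and hence $D$, is determined by $(F,\sigma)$. Let $\tau$ be the restriction of $\sigma$ to $D$.

Fix $F$, a set $D_0$ of students other than $s$, and an order $\tau_0$ of $D_0$. Suppose that some $\sigma$ gives $(D,\tau)=(D_0,\tau_0)$, and let $\sigma'$ be any order of the students other than $s$ whose restriction to $D_0$ is $\tau_0$. In the DA run on the market $\omega^*$ given by $(F,\sigma)$, all comparisons at $w_j$ are between students of $D_0\cup\{s\}$; they are decided by $\tau_0$ and the rule that $s$ is on top. So the run on the market given by $(F,\sigma')$ is identical step by step, and it also gives $(D,\tau)=(D_0,\tau_0)$. Two consequences follow.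
\begin{itemize}
\item Given $F$, the event $\{(D,\tau)=(D_0,\tau_0)\}$ is either empty or equal to $\{\rho|_{D_0}=\tau_0\}$.
\item The run on $\omega^*$ is a function of $(F,D,\tau)$. Hence so is the indicator of $U_j$, since $U_j$ holds for $\omega$ if and only if it holds for $\omega^*$.
\end{itemize}
By the first, conditionally on $F$ and on $(D,\tau)=(D_0,\tau_0)$, when this is possible, $\rho$ is uniform over all orders of the students that extend $\tau_0$. So the position of $s$ relative to the $|D_0|$ members of $D_0$ is uniform over $|D_0|+1$ possibilities, and she beats all of $D$ in $\omega$ with conditional probability exactly $\frac1{1+c}$. The event $U_j\setminus U_{j+1}$ means that $U_j$ holds and $s$ is assigned to $w_j$. Hence, by the second consequence and Lemma~\ref{lem:A},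
\[
P(U_j\setminus U_{j+1}\mid F,D,\tau)=\frac{\mathbf 1_{U_j}}{1+c} .
\]
Take expectations and use $U_{j+1}\subseteq U_j$.
\end{proof}

\subsection*{The recursion}

Lemma~\ref{lem:few} is about $\omega$, whereas $c$ is defined through $\omega^*$. Given $F$, the event that $w_j$ ranks $s$ first in $\omega$ has probability $1/m$, and conditionally on it the order of the other students at $w_j$ is uniform, as it is in $\omega^*$. So the law of $\omega^*$ is that of $\omega$ conditioned on an event of probability $1/m$. Since $c$ is at most the number of proposals that $w_j$ receives in $\omega^*$, Lemma~\ref{lem:few} gives
\[
P(c\ge L)\le m\cdot 2m^{-5}=2m^{-4}=:\beta .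
\]
By Lemma~\ref{lem:B},
\[
P(U_j)-P(U_{j+1})\ \ge\ \frac{P(U_j\cap\{c<L\})}{1+L}\ \ge\ \frac{P(U_j)-\beta}{1+L} ,
\]
that is, $P(U_{j+1})-\beta\le\bigl(1-\frac1{1+L}\bigr)\bigl(P(U_j)-\beta\bigr)$. Iterating over $j=1,\dots,k$ from $P(U_1)=1$ we obtain
\[
P(U_{k+1})\le\beta+\Bigl(1-\frac1{1+L}\Bigr)^k\le 2m^{-4}+e^{-k/(1+L)} .
\]
By symmetry among students, and since all of them are assigned, the expected number of students with rank greater than $k$ under MTB is
\[
mP(U_{k+1})\le 2m^{-3}+m\exp\Bigl(-\frac{\lfloor m/2\rfloor}{1+42\ln m}\Bigr)\longrightarrow0\qquad(m\to\infty),
\]
whereas by \eqref{eq:stbtail} it is at least $\frac m{m+2}\ge\frac35$ under STB. All $m$ students are assigned under both rules, so $\mathbb E[A_k^{\rm MTB}]>\mathbb E[A_k^{\rm STB}]$ for all large $m$. This proves Theorem~\ref{thm:sharp}. \qed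

\begin{thebibliography}{9}

\bibitem{source}
\emph{School Choice Tiebreaking: How Competition Guides Design},
\url{https://econ.la.psu.edu/wp-content/uploads/sites/5/2023/05/Nov2020.pdf}.

\bibitem{GS}
Gale and Shapley, 1962.

\bibitem{MW}
McVitie and Wilson, 1970--71.

\bibitem{RS}
Roth and Sotomayor, \emph{Two-Sided Matching}, 1990.

\end{thebibliography}

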